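# $L_p[0,1]$ is not prime for any $0<p<1$

## 1. $L_p$ below exponent one, complemented subspaces, prime and primary spaces

Throughout, $0<p<1$ is fixed and scalars are $\mathbb K=\mathbb R$ or $\mathbb C$.

**Definition 1 (the space $L_p$).** $L_p[0,1]$ is the space of classes of measurable functions $f$ on $[0,1]$ with $\|f\|_p^p=\int_0^1|f(s)|^p\,ds<\infty$. The same notation is used over any measure space. $L_0[0,1]$ is the space of classes of all measurable functions, with the topology of convergence in measure.

The basic inequality is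
$$\Big|\sum_n x_n\Big|^p\le\sum_n|x_n|^p ,\tag{1}$$
called $p$-subadditivity. For two numbers $a,b\ge 0$, not both zero, it follows from $\frac a{a+b}\le(\frac a{a+b})^p$ and the same for $b$, by adding. Finite sums follow by induction. If $\sum|x_n|^p<\infty$, the same argument gives $\sum|x_n|\le(\sum|x_n|^p)^{1/p}$, so the series converges absolutely and (1) holds in the limit. Consequently $\|f+g\|_p^p\le\|f\|_p^p+\|g\|_p^p$, the metric $\|f-g\|_p^p$ is complete, and a series with $\sum\|f_n\|_p^p<\infty$ converges. All spaces below (except $L_0$) have a quasi-norm with these properties. A linear map $T$ is continuous exactly when $\|T\|=\sup_{\|f\|\le1}\|Tf\|<\infty$.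

Example. The triangle inequality fails: for $f=1_{[0,1/2]}$ and $g=1_{(1/2,1]}$ we have $\|f+g\|_p=1$, while $\|f\|_p+\|g\|_p=2\cdot2^{-1/p}=2^{1-1/p}<1$. For the $p$-th powers there is equality, $1=\frac12+\frac12$.

**Definition 2 ($\ell_p$-sums).** For a countable family $(Z_i)$, $(\bigoplus_iZ_i)_{\ell_p}$ is the space of families $(z_i)$ with $\|(z_i)\|^p=\sum_i\|z_i\|^p<\infty$. If all $Z_i$ equal $X$ and the index set is $\mathbb N$, we write $\ell_p(X)$.

Example. Split $[0,1]$ into countably many intervals $E_i$ of lengths $l_i>0$. Then $L_p[0,1]=(\bigoplus_iL_p(E_i))_{\ell_p}$, and each $L_p(E_i)$ is isometric to $L_p[0,1]$: rescale the interval affinely and multiply by $l_i^{1/p}$. So an $\ell_p$-sum of countably many copies of $L_p[0,1]$ is isometric to $L_p[0,1]$; in particular $\ell_p(L_p)\cong L_p$.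

**Definition 3 (complemented subspaces).** A subspace $X$ of $Z$ is complemented if there is a bounded linear projection of $Z$ onto $X$, that is, a bounded idempotent $Q$ ($Q^2=Q$) with range $X$. Then $Z=X\oplus\ker Q$. We say that $X$ contains a complemented copy of $L_p$ if some complemented subspace of $X$ is isomorphic to $L_p$.

A complemented copy of $L_p$ in $X$ is the same thing as a pair of bounded operators
$$A:L_p\to X,\qquad B_0:X\to L_p,\qquad B_0A=\mathrm{Id}.\tag{2}$$
Given such a pair, $\|f\|\le\|B_0\|\|Af\|$ shows that $A$ is an isomorphism onto its range, and $AB_0$ is a projection of $X$ onto that range. Conversely, take for $A$ an isomorphism onto the copy, and for $B_0$ the projection followed by $A^{-1}$.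

Example. If $E\subset[0,1]$ has positive measure, $f\mapsto1_Ef$ projects $L_p[0,1]$ onto $L_p(E)\cong L_p$.

**Definition 4 (prime and primary spaces).** A space is prime if every infinite-dimensional complemented subspace of it is isomorphic to the whole space. A space $Z$ is primary if $Z=X\oplus Y$ implies that $X$ or $Y$ is isomorphic to $Z$.

Example. An infinite-dimensional prime space is primary, since in $Z=X\oplus Y$ one of the summands is infinite-dimensional.

We recall three facts. Only the last section uses any of them, and only the second and third.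

1. Fact (i): the spaces $\ell_p$, $0<p<1$, are prime (Stiles), and $L_0[0,1]$ is prime.
2. Fact (ii): $L_p$ is primary.
3. Fact (iii): the nonzero complemented subspaces of $L_p$ fall into at most two isomorphism classes, one of which is the class of $L_p$.

## 2. Primeness of $L_p[0,1]$, and the complemented subspaces one can write down

The spaces $\ell_p$ and $L_0$ are prime. Is $L_p[0,1]$ prime when $0<p<1$? That is, is every infinite-dimensional complemented subspace of $L_p$ isomorphic to $L_p$? The problem comes from http://kaltonmemorial.missouri.edu:80/docs/QB-Handbook2003.pdf, where it is recorded as open. Facts (ii) and (iii) leave exactly one alternative: either $L_p$ is prime, or there is exactly one further isomorphism class. The answer is negative.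

**Theorem A.** For every $0<p<1$ there is a bounded idempotent operator on (an isometric copy of) $L_p[0,1]$ whose range $X_p$ is infinite-dimensional and contains no complemented subspace isomorphic to $L_p$. In particular $X_p$ is an infinite-dimensional complemented subspace of $L_p$ with $X_p\not\cong L_p$. Hence $L_p[0,1]$ is not prime.

The proof does not use Facts (i)–(iii). A supplement, Theorem B in Section 8, describes the nonzero complemented subspaces of $L_p$ up to isomorphism; it needs one more notion, which Section 6 provides.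

We begin with the subspaces that are easy to test. Small ones do not occur.

**Proposition 1.** Every bounded linear functional on $L_p[0,1]$ is $0$. Hence every nonzero complemented subspace of $L_p[0,1]$ is infinite-dimensional.

**Proof.** Let $\varphi$ be a bounded functional and $f\in L_p$. For $m\in\mathbb N$ cut $[0,1]$ into $m$ intervals on each of which $|f|^p$ has integral $\|f\|^p/m$, and let $f=f_1+\dots+f_m$ accordingly. Then $|\varphi(f)|\le\sum_r\|\varphi\|\,\|f_r\|=m\,\|\varphi\|\,\|f\|\,m^{-1/p}\to0$ as $m\to\infty$. If $Q$ were a bounded projection with nonzero finite-dimensional range, composing $Q$ with a nonzero linear functional on the range would give a nonzero bounded functional. $\square$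

This also gives a simple non-prime space. In $\ell_p\oplus L_p$ the summand $L_p$ is complemented and infinite-dimensional, but it is not isomorphic to the whole space, which carries nonzero bounded functionals (the coordinates of $\ell_p$). For the same reason $\ell_p$ is not isomorphic to a complemented subspace of $L_p$.

Next, averages. The operator $Qf(s)=\frac12(f(s)+f(1-s))$ is a bounded projection onto the symmetric functions, and restriction to $[0,\frac12]$ identifies its range with $L_p[0,\frac12]\cong L_p$. Averaging over a continuum of points is impossible: on $L_p([0,1]^2)$ put $f_\varepsilon(s,t)=1_{\{t<\varepsilon\}}$. Then $\|f_\varepsilon\|^p=\varepsilon$, while $\int f_\varepsilon(s,t)\,dt=\varepsilon$ has $p$-th power norm $\varepsilon^p$, and $\varepsilon^p/\varepsilon\to\infty$ as $\varepsilon\to0$. So the conditional expectation onto functions of $s$ alone is unbounded. The projections that we have been able to write down all have range isomorphic to $L_p$.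

The next statement says what a range not isomorphic to $L_p$ must look like.

**Proposition 2.** If $W$ is isomorphic to a complemented subspace of $L_p$, then $L_p\cong W\oplus L_p$. If moreover $W$ contains a complemented copy of $L_p$, then $W\cong L_p$.

**Proof.** Let $L_p\cong W\oplus Y$. Since $L_p\cong\ell_p(L_p)$,
$$L_p\cong\ell_p(W)\oplus\ell_p(Y)\cong W\oplus\ell_p(W)\oplus\ell_p(Y)\cong W\oplus L_p .$$
If $W\cong L_p\oplus V$, then $V$ is isomorphic to a complemented subspace of $W$, hence of $L_p$, and the first part applied to $V$ gives $W\cong L_p\oplus V\cong L_p$. $\square$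

So we need a nonzero projection whose range contains no complemented copy of $L_p$ at all: every factorization $\mathrm{Id}=B_0A$ through the range must be impossible. The plan is to assemble a projection from operators through which the identity of $L_p$ cannot be factored.

## 3. Coordinate embeddings and strictly triangular matrices

**Definition 5 (Cantor spaces and coordinate embeddings).** A Cantor space is $K=\{0,1\}^\Gamma$ with $\Gamma$ countably infinite, with its Haar probability $\lambda$ (the product of fair coin measures). After fixing an enumeration of $\Gamma$, $\mathcal P_k$ is the partition of $K$ into the $2^k$ cylinders of level $k$ (fix the first $k$ coordinates), and $I_k(x)$ is the cell of $\mathcal P_k$ containing $x$. If $\Gamma_1\subset\Gamma_2$ are countably infinite, the coordinate embedding $\iota:L_p(\{0,1\}^{\Gamma_1})\to L_p(\{0,1\}^{\Gamma_2})$ is $\iota f(\omega)=f(\omega|_{\Gamma_1})$.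

Binary expansion preserves measure and is injective off a countable set, so $L_p(K)\cong L_p[0,1]$ isometrically. Since $\omega\mapsto\omega|_{\Gamma_1}$ preserves measure, $\iota$ is an isometric embedding. From now on $\Delta$ is one fixed Cantor space, and $ds,dt,d\omega$ denote integration against Haar measure.

Example. Identify $\{0,1\}^{\{2,4,6,\dots\}}$ with $\{0,1\}^{\mathbb N}$. The embedding becomes $Tf(x)=f(x_2,x_4,x_6,\dots)$ on $L_p(\{0,1\}^{\mathbb N})$. The function $Tf$ is constant on the uncountable, null fibers of $x\mapsto(x_2,x_4,\dots)$.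

Suppose $\Gamma_2\setminus\Gamma_1$ is infinite. To recover $f$ from $\iota f$ one would naturally integrate out the extra coordinates, and we saw that such an average is unbounded. In Section 6 we shall prove that no bounded $B,A$ give $B\iota A=\mathrm{Id}$. So coordinate embeddings are good building blocks. Can we make a projection out of them?

The first attempt is to use finitely many. Take $Z=L_p(\Omega_1)\oplus L_p(\Omega_2)$ with a coordinate embedding $\iota:L_p(\Omega_1)\to L_p(\Omega_2)$, and $\Pi(f_1,f_2)=(0,c\,\iota f_1)$. Then $\Pi^2=0$. With $N$ summands and embeddings going only strictly upwards, the matrix is strictly triangular, so $\Pi^N=0$, and $\Pi=\Pi^2$ would force $\Pi=\Pi^N=0$. The way out must use infinitely many summands. Here are the requirements.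

**Definition 6 (triangular data).** Triangular data consist of a countably infinite set $I$, a map $q:I\to\mathbb Q$ and a real matrix $P=(P_{ii'})_{i,i'\in I}$ such that

- (M1) $\sup_i\sum_{i'}|P_{ii'}|^p=:C<\infty$;
- (M2) $P_{ii'}\ne0$ implies $q(i)<q(i')$;
- (M3) $\sum_{i'}P_{ii'}P_{i'i''}=P_{ii''}$ for all $i,i''$, with absolute convergence;
- (M4) $P\ne0$.

Example (what is easy and what is not). Let $I=\mathbb Z$, $q(i)=i$, $P_{i,i+1}=1$ and all other entries $0$. Then (M1), (M2), (M4) hold, but $\sum_{i'}P_{ii'}P_{i',i+2}=1\ne0=P_{i,i+2}$, so (M3) fails. Data satisfying all four conditions are constructed in Section 4.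

Given triangular data, put
$$\Omega_i=\{0,1\}^{\mathbb Q\cap(-\infty,q(i)]},\qquad Z=\Big(\bigoplus_{i\in I}L_p(\Omega_i)\Big)_{\ell_p}.$$
By the example after Definition 2, $Z\cong L_p[0,1]$ isometrically. For $q(i)<q(i')$ let $\iota_{ii'}:L_p(\Omega_i)\to L_p(\Omega_{i'})$ be the coordinate embedding. Restricting in two stages is restricting once, so
$$\iota_{i'i''}\iota_{ii'}=\iota_{ii''}\qquad\text{whenever }q(i)<q(i')<q(i'').\tag{3}$$
Define
$$\Pi\big((f_i)_i\big)=\Big(\sum_{i:\,q(i)<q(i')}P_{ii'}\,\iota_{ii'}f_i\Big)_{i'} .\tag{4}$$

**Proposition 3.** For any triangular data, $\Pi$ is a bounded idempotent on $Z$ with $\|\Pi\|^p\le C$, and its range is infinite-dimensional.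

**Step 1: boundedness.** We check that (4) converges and is bounded. Since $\iota_{ii'}$ is isometric, (M1) gives
$$\sum_i\sum_{i'}|P_{ii'}|^p\|f_i\|^p\le C\sum_i\|f_i\|^p .$$
So each coordinate series in (4) converges in $L_p(\Omega_{i'})$, and by $p$-subadditivity the sum over $i'$ of the $p$-th powers of the norms of the coordinates is at most $C\|(f_i)\|^p$.

**Step 2: idempotence.** We transfer (M3) from $P$ to $\Pi$. By linearity and continuity it suffices to test $\Pi^2=\Pi$ on a single $f\in L_p(\Omega_i)$ placed in coordinate $i$, because finite sums of such elements are dense. The $i''$-coordinate of $\Pi^2f$ is $\sum_{i'}P_{ii'}P_{i'i''}\iota_{i'i''}\iota_{ii'}f$, where by (M2) only $i'$ with $q(i)<q(i')<q(i'')$ contribute. If $q(i)<q(i'')$, then by (3) and (M3) it equals $\big(\sum_{i'}P_{ii'}P_{i'i''}\big)\iota_{ii''}f=P_{ii''}\iota_{ii''}f$. If $q(i)\ge q(i'')$, no $i'$ contributes and it is $0$. In both cases it is the $i''$-coordinate of $\Pi f$.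

**Step 3: the range is infinite-dimensional.** We use (M4). Choose $P_{ii'}\ne0$. For $f\in L_p(\Omega_i)$ placed in coordinate $i$, the $i'$-coordinate of $\Pi f$ is $P_{ii'}\iota_{ii'}f$. So $\Pi$ is injective on the infinite-dimensional space $L_p(\Omega_i)$. $\square$

## 4. An idempotent matrix on a dense order, from hat functions

Do triangular data exist? The finite attempt failed by nilpotence, and we can say exactly what (M3) demands. Suppose $P_{ii''}\ne0$. By (M3) some $i'$ has $P_{ii'}P_{i'i''}\neq0$, so by (M2) $q(i)<q(i')<q(i'')$. Both $P_{ii'}$ and $P_{i'i''}$ are nonzero, so the argument repeats in each of the two gaps, forever. Hence $q$ takes infinitely many values between $q(i)$ and $q(i'')$. No finite $I$ and no integer-valued $q$ can work; the order has to be of the type of $\mathbb Q$. This is why Definition 6 uses rationals.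

Where can an idempotent matrix indexed by a dense order come from? From a reproducing formula. Suppose we have functions $c_i$ on $\mathbb R$ and linear functionals $\varphi_i$ with
$$\varphi_i(c_{i''})=\sum_{i'}\varphi_i(c_{i'})\,\varphi_{i'}(c_{i''}) ,$$
as happens when $g$ can be expanded as $\sum_{i'}\varphi_{i'}(g)\,c_{i'}$. Then $P_{ii'}=\varphi_i(c_{i'})$ satisfies (M3) at once. Condition (M2) holds if $\varphi_i$ only looks at points to the right of the support of $c_i$. So we want an expansion of a function $g$ in which the coefficient of each local piece is read off strictly to the right of that piece.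

Let $\Lambda(x)=\max(0,1-|x|)$, so that $\sum_{k\in\mathbb Z}\Lambda(x-k)=1$. The approximation $\sum_k\Lambda(2^ns-k)\,g\big(\frac{k+2}{2^n}\big)$ of $g(s)$ on the grid of mesh $2^{-n}$ has this feature: the hat number $k$ lives on $\big(\frac{k-1}{2^n},\frac{k+1}{2^n}\big)$ and $g$ is sampled at $\frac{k+2}{2^n}$. Telescoping these approximations over $n$ gives the expansion.

**Proposition 4.** There exist triangular data. Explicitly, let $I=\{(n,k,j)\in\mathbb Z^3:|k-2j|\le2\}$, call $n$ the level of $i=(n,k,j)$, and put
$$c_i(s)=2^{-n/2}\Lambda(2^{n+1}s-k)\Lambda(2^ns-j),\qquad x_i=\frac{k+2}{2^{n+1}},\qquad y_i=\frac{j+2}{2^n},$$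
$$q(i)=\min\Big(\frac{k+1}{2^{n+1}},\frac{j+1}{2^n}\Big),\qquad P_{ii'}=2^{n/2}\big[c_{i'}(x_i)-c_{i'}(y_i)\big].$$

Example (one entry). For $i=(0,0,0)$ we get $x_i=1$, $y_i=2$, $q(i)=\frac12$. For $i'=(0,2,1)\in I$ we have $c_{i'}(s)=\Lambda(2s-2)\Lambda(s-1)$, so $c_{i'}(1)=1$, $c_{i'}(2)=0$, and $P_{ii'}=1$. Indeed $q(i')=\min(\frac32,2)=\frac32>\frac12$.

The factors $2^{\pm n/2}$ are there for (M1). Without them the entry would be $P^0_{ii'}=c^0_{i'}(x_i)-c^0_{i'}(y_i)$ with $c^0_{i'}=2^{n'/2}c_{i'}$, and (M1) fails. For $i=(0,0,0)$ and a level $n'\ge1$, no $c^0_{i'}$ is nonzero at both $1$ and $2$, since its support has width at most $2\cdot2^{-n'}\le1$ and $c^0_{i'}$ vanishes at the ends of its support. As the $c^0_{i'}$ of one level sum to $1$ at each point (see Step 3), $\sum_{i'}|P^0_{ii'}|=2$ over level $n'$, and the entries lie in $[-1,1]$, so $\sum_{i'}|P^0_{ii'}|^p\ge2$ over every level $n'\ge1$: the row diverges. Since $P_{ii'}=2^{n/2}P^0_{ii'}2^{-n'/2}$, the weights damp the fine levels $n'>n$. They amplify the coarse levels $n'<n$, and there the difference in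 the definition of $P$ saves us, because a coarse $c_{i'}$ hardly changes between $x_i$ and $y_i$.

**Step 1: triangularity (M2).** We check that sampling happens strictly to the right. If $c_{i'}(s)\ne0$, then $s<\frac{k'+1}{2^{n'+1}}$ and $s<\frac{j'+1}{2^{n'}}$, so $s<q(i')$. Also $q(i)<\min(x_i,y_i)$, since $q(i)\le\frac{k+1}{2^{n+1}}<x_i$ and $q(i)\le\frac{j+1}{2^n}<y_i$. If $P_{ii'}\ne0$, then $c_{i'}(s)\ne0$ for $s=x_i$ or $s=y_i$, and so $q(i)<\min(x_i,y_i)\le s<q(i')$.

**Step 2: row sums (M1).** We bound a row level by level. First, $|x_i-y_i|=|k-2j-2|\,2^{-n-1}\le4\cdot2^{-n-1}=2^{1-n}$. For each $s$ at most $2$ values of $k'$ and $2$ of $j'$ give nonzero hats, so at most $4$ indices $i'$ of level $n'$ have $c_{i'}(s)\ne0$; hence at most $8$ indices of level $n'$ have $P_{ii'}\ne0$. We have $0\le c_{i'}\le2^{-n'/2}$, and $c_{i'}$ is $2^{-n'/2}$ times a product of two functions with values in $[0,1]$ and Lipschitz constants $2^{n'+1}$ and $2^{n'}$, so its Lipschitz constant is at most $2^{-n'/2}\cdot3\cdot2^{n'}$. Therefore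
$$|c_{i'}(x_i)-c_{i'}(y_i)|\le2^{-n'/2}\min(1,\,6\cdot2^{n'-n}).$$
With $m=n'-n$,
$$\sum_{i'}|P_{ii'}|^p\le8\sum_{m\in\mathbb Z}2^{-mp/2}\min(1,6\cdot2^m)^p\le8\sum_{m\ge0}2^{-mp/2}+8\cdot6^p\sum_{m<0}2^{mp/2}<\infty ,$$
a bound independent of $i$.

**Step 3: a reproducing identity.** We show that for every bounded uniformly continuous $g$ on $\mathbb R$ and all $x,y\in\mathbb R$,
$$\sum_{n\in\mathbb Z}\ \sum_{i\text{ of level }n}[c_i(x)-c_i(y)]\,2^{n/2}\,[g(x_i)-g(y_i)]=g(x)-g(y),\tag{5}$$
as the limit of symmetric partial sums over levels. Put $G_ng(s)=\sum_k\Lambda(2^ns-k)\,g\big(\frac{k+2}{2^n}\big)$. If $\Lambda(2^{n+1}s-k)\Lambda(2^ns-j)\ne0$, then $|k-2j|\le|k-2^{n+1}s|+2|2^ns-j|<3$, so $|k-2j|\le2$, and the restriction in the definition of $I$ omits no nonzero term. In particular $\sum 2^{n/2}c_i(s)=1$ over each level $n$. Since both families of hats sum to $1$,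
$$\sum_{i\text{ of level }n}2^{n/2}c_i(s)\,[g(x_i)-g(y_i)]=G_{n+1}g(s)-G_ng(s).$$
Subtracting this at $s=y$ from the same at $s=x$ and summing over $-N\le n<N$, the partial sum in (5) equals
$$[G_Ng(x)-G_Ng(y)]-[G_{-N}g(x)-G_{-N}g(y)].$$
As $N\to\infty$, $G_Ng(s)$ is an average of values of $g$ at points within $3\cdot2^{-N}$ of $s$, so $G_Ng(s)\to g(s)$. For the second bracket, $\sum_k|\Lambda(u-k)-\Lambda(v-k)|\le4|u-v|$, because at most $4$ terms are nonzero and each is at most $|u-v|$. With $u=2^{-N}x$, $v=2^{-N}y$ this gives $|G_{-N}g(x)-G_{-N}g(y)|\le4\cdot2^{-N}|x-y|\,\|g\|_\infty\to0$. This proves (5).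

**Step 4: idempotence (M3).** We apply (5) to $g=c_{i''}$. The series in (M3) converges absolutely, because $|P_{i'i''}|\le C^{1/p}$ and $\sum_{i'}|P_{ii'}|\le C^{1/p}$ by Step 2 and $p$-subadditivity. It may therefore be evaluated level by level. Its term is $2^{n/2}[c_{i'}(x_i)-c_{i'}(y_i)]\cdot2^{n'/2}[c_{i''}(x_{i'})-c_{i''}(y_{i'})]$, so (5) with $x=x_i$, $y=y_i$, multiplied by $2^{n/2}$, says that the sum is $2^{n/2}[c_{i''}(x_i)-c_{i''}(y_i)]=P_{ii''}$.

**Step 5: $P\ne0$ (M4).** This was the example above: $P_{(0,0,0),(0,2,1)}=1$. $\square$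

For the data of Proposition 4 we put $X_p:=\Pi Z$. By Proposition 3 it is an infinite-dimensional complemented subspace of $Z\cong L_p$. What remains is to show that it contains no complemented copy of $L_p$, and this holds for all triangular data.

## 5. Operators on $L_p$ as atomic kernels

The tool is a description of all bounded operators on $L_p$ for $p<1$: they are sums of weighted point evaluations. Consider the example
$$Qf(x)=\tfrac12\big(f(x)+f(\bar x)\big)\quad\text{on }L_p(K),\qquad\bar x=\text{all coordinates of }x\text{ flipped}.$$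
Here $Qf(x)=\int f\,d\nu_x$ with $\nu_x=\frac12(\delta_x+\delta_{\bar x})$. For a purely atomic measure $\nu$ write
$$|\nu|_p=\sum_x|\nu(\{x\})|^p\,\delta_x ,$$
so that $|\nu_x|_p=2^{-p}(\delta_x+\delta_{\bar x})$, and $\int\!\int g\,d|\nu_x|_p\,dx=2^{1-p}\int g\,d\lambda$. This is consistent with (b) below: by (1), $\|Q\|^p\le2^{1-p}$, and the indicator of $\{x_1=0\}$, whose image is the constant $\frac12$, shows $\|Q\|^p=2^{-p}/2^{-1}=2^{1-p}$.

**Lemma 5.** Let $K,K'$ be Cantor spaces and $T:L_p(K)\to L_p(K')$ bounded. There are purely atomic scalar Borel measures $\nu_\omega=\nu^T_\omega$ on $K$ ($\omega\in K'$), uniquely determined for a.e. $\omega$, such that: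

- (a) $|\nu_\omega|_p(K)<\infty$ for all $\omega$; the maps $\omega\mapsto\nu_\omega(G)$ and $\omega\mapsto|\nu_\omega|_p(G)$ are Borel for every Borel $G\subset K$; $(\omega,x)\mapsto\nu_\omega(\{x\})$ is Borel;
- (b) $\int\!\int g\,d|\nu_\omega|_p\,d\omega\le\|T\|^p\int g\,d\lambda$ for every Borel $g:K\to[0,\infty]$;
- (c) for every Borel $f$ representing an element of $L_p(K)$ and a.e. $\omega$: $\int|f|\,d|\nu_\omega|<\infty$, $Tf(\omega)=\int f\,d\nu_\omega$ and $|Tf(\omega)|^p\le\int|f|^p\,d|\nu_\omega|_p$.

**Step 1: construction of the measures.** We want $\nu_\omega(C)=T1_C(\omega)$ for clopen $C$. There are countably many clopen sets; choose Borel versions of all $T1_C$. Put $h_k=\sum_{J\in\mathcal P_k}|T1_J|^p$. Each cell of $\mathcal P_k$ is the disjoint union of two cells of $\mathcal P_{k+1}$, so by (1) $h_k\le h_{k+1}$ a.e., and $\int h_k\le\|T\|^p\sum_J\lambda(J)=\|T\|^p$. So off a Borel null set $N\subset K'$, $C\mapsto T1_C(\omega)$ is finitely additive, $h_k(\omega)$ increases with $k$, and $h(\omega)=\sup_kh_k(\omega)<\infty$. Put $\nu_\omega=0$ for $\omega\in N$.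 For $\omega\notin N$, (1) gives $\sum_{J\in\mathcal P_k}|T1_J(\omega)|\le h(\omega)^{1/p}$ for all $k$. Hence $\sum_Ja_J1_J\mapsto\sum_Ja_JT1_J(\omega)$ is a functional on the locally constant functions, bounded by $h(\omega)^{1/p}$ in the sup norm. These functions are dense in $C(K)$, so by the Riesz theorem there is a unique Borel measure $\nu=\nu_\omega$ with $\nu(C)=T1_C(\omega)$ for all clopen $C$. The same density, applied to functions supported on a clopen set $C$, gives
$$|\nu|(C)=\lim_k\sum_{J\in\mathcal P_k,\,J\subset C}|\nu(J)| .\tag{6}$$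

**Step 2: atomicity.** This is where $p<1$ enters. Fix $\omega\notin N$ and $\varepsilon>0$, and let $F=\{x:|\nu(\{x\})|\ge\varepsilon\}$, a finite set. We claim that for large $k$ every $J\in\mathcal P_k$ with $J\cap F=\emptyset$ has $|\nu|(J)<\varepsilon$. Otherwise, for infinitely many $k$ there are $J_k\in\mathcal P_k$ disjoint from $F$ with $|\nu|(J_k)\ge\varepsilon$. Along a subsequence, points of $J_k$ converge to some $x$, and each cylinder $J\ni x$ contains $J_k$ for all large such $k$. Hence $|\nu|(J)\ge\varepsilon$ for all cylinders $J\ni x$; as these decrease to $\{x\}$, $|\nu(\{x\})|\ge\varepsilon$ and $x\in F$. Then $x\notin J_k$, so $|\nu|(J\setminus\{x\})\ge|\nu|(J_k)\ge\varepsilon$ for all cylinders $J\ni x$. This is impossible, since the sets $J\setminus\{x\}$ decrease to $\emptyset$.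

Now let $C$ be clopen and disjoint from $F$. For large $k$ every cell $J\subset C$ of $\mathcal P_k$ has $|\nu(J)|\le|\nu|(J)<\varepsilon$, so $|\nu(J)|\le\varepsilon^{1-p}|\nu(J)|^p$, and (6) gives $|\nu|(C)\le\varepsilon^{1-p}h(\omega)$. Since $K\setminus F$ is an increasing union of clopen sets, $|\nu|(K\setminus F)\le\varepsilon^{1-p}h(\omega)$. The non-atomic part of $\nu$ does not charge the finite set $F$, so its total variation is at most $\varepsilon^{1-p}h(\omega)$. Let $\varepsilon\to0$; since $1-p>0$, it is $0$.

**Step 3: a formula for $|\nu_\omega|_p$, and (a).** We express $|\nu_\omega|_p$ through values on cylinders, which are measurable by construction. For clopen $C$,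
$$|\nu_\omega|_p(C)=\lim_k\sum_{J\in\mathcal P_k,\,J\subset C}|\nu_\omega(J)|^p .\tag{7}$$
Each sum is at most $|\nu_\omega|_p(C)$, by (1) and atomicity. Conversely, let $F\subset C$ be a finite set of atoms. Eventually $\mathcal P_k$ separates the points of $F$, and $\nu_\omega(I_k(x))\to\nu_\omega(\{x\})$, so the $\liminf$ of the sums is at least $\sum_{x\in F}|\nu_\omega(\{x\})|^p$; take the supremum over $F$. With $C=K$ we get $|\nu_\omega|_p(K)=h(\omega)<\infty$ off $N$, and on $N$ it is $0$. So $\omega\mapsto\nu_\omega(C)$ and $\omega\mapsto|\nu_\omega|_p(C)$ are Borel for clopen $C$, and by the $\pi$-$\lambda$ theorem for all Borel sets. Also $\nu_\omega(\{x\})=\lim_k\nu_\omega(I_k(x))$ is a limit of the jointly Borel functions $\sum_{J\in\mathcal P_k}1_J(x)\nu_\omega(J)$.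

**Step 4: the norm bound (b).** We integrate (7). The sums in (7) increase with $k$ by (1) once $C$ is a union of cells of $\mathcal P_k$, so by monotone convergence
$$\int|\nu_\omega|_p(C)\,d\omega=\lim_k\sum_{J\in\mathcal P_k,\,J\subset C}\|T1_J\|^p\le\|T\|^p\lambda(C)$$
for clopen $C$. This passes to open sets (increasing unions of clopen sets), to Borel sets by outer regularity of $\lambda$, and to Borel $g\ge0$ by simple functions and monotone convergence.

**Step 5: the representation (c).** We show that $T$ is integration against $\nu_\omega$. By (b), $\int\!\int|f|^p\,d|\nu_\omega|_p\,d\omega\le\|T\|^p\|f\|_p^p$. So for a.e. $\omega$ we have $\sum_x|f(x)\nu_\omega(\{x\})|^p<\infty$, hence by (1) $\int|f|\,d|\nu_\omega|<\infty$ and $|\int f\,d\nu_\omega|^p\le\int|f|^p\,d|\nu_\omega|_p$. On the Borel set of these $\omega$, $\omega\mapsto\int f\,d\nu_\omega$ is Borel: approximate $f$ pointwise by simple Borel functions dominated by $|f|$. If $f=\tilde f$ $\lambda$-a.e., then (b) with $g=1_{\{f\ne\tilde f\}}$ shows that for a.e. $\omega$ no atom of $\nu_\omega$ lies in $\{f\ne\tilde f\}$,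 so the two integrals agree. Thus $f\mapsto\int f\,d\nu_\omega$ is a well-defined bounded linear map $L_p(K)\to L_p(K')$. It agrees with $T$ on indicators of clopen sets, whose span is dense, so it equals $T$.

**Step 6: uniqueness.** Two families satisfying (c) agree, for a.e. $\omega$, on all of the countably many clopen sets (take $f=1_C$), hence are equal for a.e. $\omega$. $\square$

We shall need a parameter version of the measurability. If $u$ is a parameter in a standard Borel space and $g\ge0$ is Borel, then
$$(\omega,u)\mapsto\int g(\omega,u,x)\,d|\nu_\omega|_p(x)\quad\text{is Borel.}\tag{8}$$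
For indicators of products of Borel sets this is (a); the $\pi$-$\lambda$ theorem gives all indicators, and monotone convergence all $g\ge0$.

## 6. Diffuse operators and the diagonal functional $D_k$

For a bounded operator $S$ on $L_p(\Delta)$ let
$$D_k(S)=\sum_{J\in\mathcal P_k}\|1_J\cdot S(1_J)\|_p^p .$$
Clearly $D_k(\mathrm{Id})=\sum_J\lambda(J)=1$.

**Lemma 6.** $D_k(S)\to\int_\Delta|\nu^S_s(\{s\})|^p\,ds$ as $k\to\infty$.

**Proof.** By Lemma 5(c), $D_k(S)=\int|\nu^S_s(I_k(s))|^p\,ds$. The integrand converges to $|\nu^S_s(\{s\})|^p$ and is at most $|\nu_s^S|_p(\Delta)$ by (1), which is integrable by Lemma 5(b). $\square$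

So $D_k$ detects how much of the kernel sits on the diagonal. For the flip average $Q$ of Section 5, with $K=\Delta$ and $k\ge1$, the cells $J$ and $\bar J$ are disjoint and $D_k(Q)=2^{-p}$. For $\Delta=\{0,1\}^{\mathbb N}$ and $Tf(x)=f(x_2,x_4,\dots)$ we get $D_k(T)=\lambda\{x:x_{2j}=x_j,\ j\le k\}=2^{-k}\to0$: reading coordinates in increasing order, each condition prescribes $x_{2j}$ by an earlier coordinate.

We need more than $D_k(T)\to0$; we need it for $BTA$ with arbitrary bounded $A,B$. The kernel of $BTA$ on the diagonal collects paths $s\to\omega\to t\to s$, where $\omega$ is an atom of $\nu^B_s$, $t$ an atom of $\nu_\omega^T$, and $s$ an atom of $\nu_t^A$. For given $t$ there are countably many possible $s$, and for each of them countably many $\omega$. So the relevant pairs $(\omega,t)$ form a set that is countable over each $t$. The following definition says that $T$ does not see such sets.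

**Definition 7 (diffuse operators).** For bounded $T:L_p(K)\to L_p(K')$ and Borel $G\subset K'\times K$ put
$$\beta_T(G)=\int|\nu^T_\omega|_p(G_\omega)\,d\omega,\qquad G_\omega=\{t:(\omega,t)\in G\}.$$
$T$ is diffuse if $\beta_T(G)=0$ for every Borel $G$ all of whose sections $G^t=\{\omega:(\omega,t)\in G\}$, $t\in K$, are countable. An operator on $L_p[0,1]$ is called diffuse if it is so after the identification of $L_p[0,1]$ with $L_p(\Delta)$ by binary expansion.

Example (not diffuse). The identity has $\nu_\omega=\delta_\omega$. The diagonal $G$ has one-point sections, and $\beta_{\mathrm{Id}}(G)=1$.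

Example (diffuse). If $q(i)<q(i')$, then $\iota_{ii'}$ is diffuse. Write $\Omega_{i'}=\Omega_i\times K_2$ with $K_2=\{0,1\}^{\mathbb Q\cap(q(i),q(i')]}$, which is a Cantor space since there are infinitely many rationals in $(q(i),q(i')]$. By uniqueness in Lemma 5, $\nu_{(\omega_1,\omega_2)}=\delta_{\omega_1}$ a.e., so
$$\beta(G)=\int\!\int1_G\big((\omega_1,\omega_2),\omega_1\big)\,d\omega_2\,d\omega_1 .$$
If all $G^t$ are countable, then for fixed $\omega_1$ only countably many $\omega_2$ satisfy $(\omega_1,\omega_2)\in G^{\omega_1}$. Countable subsets of $K_2$ are null, so $\beta(G)=0$.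

**Lemma 7.** Let $A:L_p(\Delta)\to L_p(K)$, $T:L_p(K)\to L_p(K')$, $B:L_p(K')\to L_p(\Delta)$ be bounded and $T$ diffuse. Then $D_k(BTA)\to0$ as $k\to\infty$.

**Step 1: an upper bound by a triple integral.** We write $s\in\Delta$, $\omega\in K'$, $t\in K$, and pass to kernels three times. For $J\in\mathcal P_k$ use $t\mapsto\nu^A_t(J)$ as a Borel version of $A1_J$. Lemma 5(c) for $T$ gives
$$|TA1_J(\omega)|^p\le\int|\nu^A_t(J)|^p\,d|\nu^T_\omega|_p(t)\qquad\text{for a.e. }\omega.$$
By Lemma 5(b) for $B$, for a.e. $s$ the exceptional null set of $\omega$ is $|\nu^B_s|_p$-null. Lemma 5(c) for $B$ now gives $|BTA1_J(s)|^p\le\int|TA1_J(\omega)|^p\,d|\nu_s^B|_p(\omega)$ for a.e. $s$. Use this for $s\in J$, that is, for $J=I_k(s)$, and sum over the finitely many $J$: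
$$D_k(BTA)=\int_\Delta\big|BTA1_{I_k(s)}(s)\big|^p\,ds\le\int_\Delta\int_{K'}\int_K|\nu^A_t(I_k(s))|^p\,d|\nu^T_\omega|_p(t)\,d|\nu^B_s|_p(\omega)\,ds .$$
All functions here are Borel by Lemma 5(a) and (8).

**Step 2: the limit in $k$.** We apply dominated convergence with respect to the measure on $\Delta\times K'\times K$ defined by this triple integral. The integrand is at most $h_A(t):=|\nu^A_t|_p(\Delta)$. Applying Lemma 5(b) to $B$, then to $T$, then to $A$ with $g=1$, the triple integral of $h_A$ is at most $\|B\|^p\|T\|^p\int h_A\,dt\le\|B\|^p\|T\|^p\|A\|^p<\infty$. Since $\nu^A_t(I_k(s))\to\nu^A_t(\{s\})$,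
$$\limsup_kD_k(BTA)\le R:=\int_\Delta\int_{K'}\int_K|\nu^A_t(\{s\})|^p\,d|\nu^T_\omega|_p(t)\,d|\nu^B_s|_p(\omega)\,ds .$$

**Step 3: the set of pairs on returning paths.** We show that it is Borel with countable sections over $t$. Let
$$G=\{(\omega,t):\exists s\ \ \nu^A_t(\{s\})\ne0,\ \nu^B_s(\{\omega\})\ne0\}=\Big\{(\omega,t):\int1_{\{\nu^B_s(\{\omega\})\ne0\}}\,d|\nu^A_t|_p(s)>0\Big\}.$$
The second description and (8) show that $G$ is Borel. For fixed $t$ there are countably many atoms $s$ of $\nu^A_t$, and for each of them countably many atoms $\omega$ of $\nu^B_s$. So $G^t$ is countable.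

**Step 4: $R=0$.** We use diffuseness. Since $\beta_T(G)=0$, $|\nu^T_\omega|_p(G_\omega)=0$ for a.e. $\omega$. By Lemma 5(b) for $B$, for a.e. $s$ this equality holds for $|\nu^B_s|_p$-a.e. $\omega$, that is, for every atom $\omega$ of $\nu_s^B$. Fix such $s$ and $\omega$. If $t\notin G_\omega$, then $\nu^A_t(\{s\})=0$, for otherwise $s$ would witness $(\omega,t)\in G$. So the innermost integral in $R$ is an integral over $G_\omega$ only, and it vanishes because $|\nu^T_\omega|_p(G_\omega)=0$. Since $|\nu^B_s|_p$ is carried by the atoms of $\nu^B_s$, $R=0$. $\square$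

In particular $B\iota_{ii'}A=\mathrm{Id}$ is impossible, since $D_k(\mathrm{Id})=1$. This proves the claim about single coordinate embeddings made in Section 3.

## 7. The range of $\Pi$ contains no complemented copy of $L_p$

**Proposition 8.** For any triangular data $(I,q,P)$, $\Pi Z$ contains no complemented copy of $L_p$.

**Step 1: from a complemented copy to a factorization of the identity.** We bring the assumption into a form to which $D_k$ applies. Suppose there is a complemented copy. By (2) there are bounded $A:L_p(\Delta)\to\Pi Z\subset Z$ and $B_0:\Pi Z\to L_p(\Delta)$ with $B_0A=\mathrm{Id}$. Put $B=B_0\Pi:Z\to L_p(\Delta)$. As $\Pi A=A$, we get $B\Pi A=\mathrm{Id}$.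

**Step 2: expansion over the entries of $P$.** We write the identity as a sum of operators covered by Lemma 7. Let $Af=(A_if)_i$, and let $B_{i'}$ be the restriction of $B$ to the summand $L_p(\Omega_{i'})$. By (4),
$$f=\sum_{i,i':\,P_{ii'}\ne0}P_{ii'}\,B_{i'}\iota_{ii'}A_if ,$$
where the $p$-th powers of the norms of the terms sum to at most
$$\sum_{i,i'}|P_{ii'}|^p\|B\|^p\|A_if\|^p\le C\|B\|^p\|Af\|^p .$$
By (M2), $q(i)<q(i')$ for all pairs occurring. Taking $f=1_J$, multiplying by $1_J$ and using $p$-subadditivity,
$$1=D_k(\mathrm{Id})\le\sum_{i,i':\,P_{ii'}\ne0}|P_{ii'}|^p\,D_k(B_{i'}\iota_{ii'}A_i).\tag{9}$$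

**Step 3: each term tends to zero.** For each pair, $\iota_{ii'}$ is diffuse, so $D_k(B_{i'}\iota_{ii'}A_i)\to0$ as $k\to\infty$ by Lemma 7.

**Step 4: a summable majorant.** We need one to exchange limit and sum. We have $D_k(B_{i'}\iota_{ii'}A_i)\le\|B\|^p\alpha_i$ with $\alpha_i=\sup_k\sum_{J\in\mathcal P_k}\|A_i1_J\|^p$. These sums increase with $k$ by $p$-subadditivity, so by monotone convergence
$$\sum_i\alpha_i=\lim_k\sum_{J\in\mathcal P_k}\sum_i\|A_i1_J\|^p=\lim_k\sum_{J\in\mathcal P_k}\|A1_J\|^p\le\|A\|^p ,$$
because $\sum_J\|1_J\|^p=1$. Thus the terms of (9) are dominated by $|P_{ii'}|^p\|B\|^p\alpha_i$, and by (M1) these sum to at most $C\|A\|^p\|B\|^p<\infty$.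

**Step 5: contradiction.** Dominated convergence in (9) gives $1\le0$. $\square$

**Proof of Theorem A.** Take the data of Proposition 4. Then $Z\cong L_p[0,1]$ isometrically, and by Proposition 3 $X_p=\Pi Z$ is the infinite-dimensional range of the bounded idempotent $\Pi$. By Proposition 8 it contains no complemented copy of $L_p$; in particular $X_p\not\cong L_p$. Hence $L_p[0,1]$ is not prime for any $0<p<1$. $\square$

## 8. The two isomorphism classes of complemented subspaces

**Theorem B.** Let $0<p<1$.

- (a) For a nonzero bounded idempotent $Q$ on $L_p$ the following are equivalent: $QL_p\cong L_p$; $QL_p$ contains a complemented copy of $L_p$; $Q$ is not diffuse. (This does not use Facts (i)–(iii).)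
- (b) The nonzero complemented subspaces of $L_p$ form exactly two isomorphism classes, those of $L_p$ and of $X_p$.
- (c) $X_p$ is prime; $X_p\cong X_p\oplus X_p\cong\ell_p(X_p)$; $L_p\cong L_p\oplus X_p$; if $L_p=X'\oplus Y$ with $X'\cong X_p$, then $Y\cong L_p$.

We first prove (a), working on $L_p(\Delta)$.

**Step 1: a complemented copy of $L_p$ excludes diffuseness.** This settles everything except one implication. The first two conditions are equivalent by Proposition 2. If they hold, (2) gives $A:L_p(\Delta)\to QL_p(\Delta)$ and $B_0$ with $B_0A=\mathrm{Id}$; with $B=B_0Q$ we get $BQA=\mathrm{Id}$, so $D_k(BQA)=1$ for all $k$, and $Q$ is not diffuse by Lemma 7. Conversely, let $T:=Q$ be not diffuse, with kernel $\nu_\omega$. The remaining steps find a set $E''$ on which $T$, followed by a restriction, is close to an invertible weighted composition operator.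

**Step 2: a Borel injection charged by the kernel.** We replace a set with countable sections by a graph. There is a Borel $G\subset\Delta\times\Delta$ with countable sections $G^t$ and $\beta_T(G)>0$. The Borel set $\{(\omega,t):\nu_\omega(\{t\})\ne0\}$ carries $\beta_T$ and its sections over $\omega$ are countable; intersecting with it, we may assume that the $G_\omega$ are countable too and that $\nu_\omega(\{t\})\neq0$ on $G$. Recall the Lusin–Novikov theorem: a Borel set in a product of standard Borel spaces all of whose sections over one factor are countable is a countable union of graphs of Borel functions with Borel domains in that factor. Applied over both factors, it gives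
$$G=\bigcup_n\{(f_n(t),t)\}=\bigcup_m\{(\omega,g_m(\omega))\} .$$
Hence $G$ is the union of the countably many sets $\{(\omega,t):\omega=f_n(t),\ t=g_m(\omega)\}$, and each of these is the graph of a Borel partial injection, namely $f_n$ restricted to those $t$ for which $g_m(f_n(t))$ is defined and equals $t$. One of them has positive $\beta_T$-measure. So there are a Borel $E\subset\Delta$ and a Borel injection $\tau:E\to\Delta$ with $\{(\tau(t),t):t\in E\}\subset G$ of positive $\beta_T$-measure. Images of Borel sets under the injective Borel map $\tau$ are Borel.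

**Step 3: the weighted composition operator $W$.** This is the part of $T$ on the graph of $\tau$, and we make it invertible. For $\omega\in\tau(E)$ put $a(\omega)=\nu_\omega(\{\tau^{-1}\omega\})\ne0$. The measure $\rho(F)=\int_{\tau(F)}|a|^p\,d\omega$ on $E$ satisfies
$$\rho(F)\le\int|\nu_\omega|_p(F)\,d\omega\le\|T\|^p\lambda(F),$$
and $\rho(E)$ is the $\beta_T$-measure of the graph, so $\rho(E)>0$. Hence $\rho=w\lambda$ with a density $w$ that is not a.e. zero, and after shrinking $E$ we may assume $w\ge\eta$ on $E$ for some $\eta>0$, and $\lambda(E)>0$. For Borel $F\subset E$ let $Wf=a\cdot(f\circ\tau^{-1})$. Then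
$$\|Wf\|^p=\int_F|f|^p\,w\,d\lambda ,$$
so $W:L_p(F)\to L_p(\tau(F))$ is well defined and bounded, with $\|Wf\|^p\ge\eta\|f\|^p$. It is onto: for Borel $g\in L_p(\tau(F))$ take $f=(g/a)\circ\tau$, for which $\int_F|f|^pw\,d\lambda=\|g\|^p$. So $W$ is an isomorphism with $\|W^{-1}\|^p\le1/\eta$.

**Step 4: making the rest of the kernel small.** We localize so that the other atoms contribute less than $W$. For Borel $F\subset E$ put
$$\gamma_k(F)=\int_{\tau(E)}|\nu_\omega|_p\big(F\cap I_k(\tau^{-1}\omega)\setminus\{\tau^{-1}\omega\}\big)\,d\omega\le\|T\|^p\lambda(F).$$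
The sets $I_k(\tau^{-1}\omega)\setminus\{\tau^{-1}\omega\}$ decrease to $\emptyset$ and $|\nu_\omega|_p(\Delta)$ is integrable, so $\gamma_k(E)\to0$ by dominated convergence. Let $g_k=d\gamma_k/d\lambda$. Since $\lambda\{t\in E:g_k(t)\ge\eta/2\}\le\frac2\eta\gamma_k(E)$, for some $k$ the set $\{t\in E:g_k(t)<\eta/2\}$ has positive measure. Intersecting it with a suitable cell of $\mathcal P_k$ we get $E''\subset E$ inside one cell, with $\lambda(E'')>0$ and $g_k<\eta/2$ on $E''$.

**Step 5: perturbation.** We compare $T$ with $W$ on $E''$. For $f\in L_p(E'')$, extended by $0$, put $Vf=1_{\tau(E'')}Tf$. For a.e. $\omega\in\tau(E'')$, Lemma 5(c) gives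
$$(V-W)f(\omega)=\int_{E''\setminus\{\tau^{-1}\omega\}}f\,d\nu_\omega ,$$
and $E''\subset I_k(\tau^{-1}\omega)$ because $\tau^{-1}\omega\in E''$ and $E''$ lies in one cell. By (1) and the definition of $\gamma_k$,
$$\|(V-W)f\|^p\le\int_{E''}|f|^p\,d\gamma_k\le\frac\eta2\|f\|^p .$$
With $W:L_p(E'')\to L_p(\tau(E''))$ and $S=W^{-1}(V-W)$ we get $\|S\|^p\le\frac12$. The Neumann series $\sum_n(-S)^n$ converges, since $\|S^n\|^p\le2^{-n}$, so $\mathrm{Id}+S$ is invertible, and $V=W(\mathrm{Id}+S):L_p(E'')\to L_p(\tau(E''))$ is an isomorphism onto.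

**Step 6: the complemented copy.** The operator $Q|_{L_p(E'')}:L_p(E'')\to QL_p$ has the bounded left inverse $g\mapsto V^{-1}(1_{\tau(E'')}g)$, because $T=Q$. So by (2), $QL_p$ contains a complemented copy of $L_p(E'')\cong L_p$, and $QL_p\cong L_p$ by Proposition 2. This proves (a).

**Proof of (b).** $L_p$ and $X_p$ are, up to isomorphism, nonzero complemented subspaces of $L_p$, and they are not isomorphic by Theorem A. By Fact (iii) there are at most two classes, so there are exactly these two.

**Proof of (c).** Each assertion is a choice between the two classes in (b).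

*Primeness.* A nonzero complemented subspace of $X_p$ is isomorphic to a complemented subspace of $L_p$, so by (b) it is isomorphic to $L_p$ or $X_p$. The former is excluded by Theorem A.

*The square.* $X_p\oplus X_p$ is isomorphic to a complemented subspace of $L_p\oplus L_p\cong L_p$, so it is isomorphic to $X_p$ or to $L_p$. In the second case Fact (ii) would give $X_p\cong L_p$, a contradiction.

*The $\ell_p$-sum.* Consider the data $I\times\mathbb N$, $q(i,m)=q(i)$, $P_{(i,m),(i',m')}=\delta_{mm'}P_{ii'}$, with $(I,q,P)$ from Proposition 4. Each row is a row of $P$ padded with zeros, so (M1) holds with the same $C$; (M2) and (M4) are clear; in (M3) only $m=m'=m''$ contributes, and the identity is that of $P$. The operator (4) for these data acts on $\ell_p(Z)$ as $\Pi$ in each coordinate, so its range is $\ell_p(X_p)$. By Proposition 8 this range is not isomorphic to $L_p$, so by (b) it is isomorphic to $X_p$.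

*Absorption.* $L_p\cong L_p\oplus X_p$ is the first part of Proposition 2 with $W=X_p$.

*Complements.* If $L_p=X'\oplus Y$ with $X'\cong X_p\not\cong L_p$, then $Y\cong L_p$ by Fact (ii). $\square$
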